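# Simple modules with vertices of order at most $\ell^3$ in blocks of arbitrarily large defect, for special and projective linear and unitary groups

## 1. A cuspidal module of $\mathrm{GL}_\ell(r)$ that is free over an index-$\ell$ subgroup of a Sylow subgroup of $\mathrm{PGL}_\ell(r)$

Fix an odd prime $\ell$ and put $k=\overline{\mathbb F}_\ell$. Modules are finite-dimensional left modules over group algebras $kG$ of finite groups, unless we say otherwise. We also fix an $\ell$-modular system $(K,\mathcal O,\mathcal O/\pi)$, large enough for the groups at hand, with $\mathcal O/\pi\subseteq k$. Reductions mod $\pi$ are extended to $k$. For an integer $N$, $v(N)$ is its $\ell$-adic valuation and $N_\ell=\ell^{v(N)}$. For a finite abelian group $Z$, $Z_\ell$ is its Sylow $\ell$-subgroup. "$M\mid N$" means that $M$ is isomorphic to a direct summand of $N$.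

Let $r$ be a prime power with $\ell\mid r-1$, write $\ell^a=(r-1)_\ell$ (so $a\ge1$), and let $L=\mathrm{GL}_\ell(r)$. Since $\ell$ is odd, we have the elementary rule
$$v(m^i-1)=v(m-1)+v(i)\qquad (m\in\mathbb Z,\ m\ne 1,\ m\equiv1 \bmod \ell,\ i\ge1). \tag{1}$$
So $(r^i-1)_\ell=\ell^a$ for $1\le i<\ell$, and $(r^\ell-1)_\ell=\ell^{a+1}$.

Here is the object on which everything turns. The group $T_c=\mathbb F_{r^\ell}^*$ acts on the $\ell$-dimensional $\mathbb F_r$-space $\mathbb F_{r^\ell}$ and is thus a subgroup of $L$, a Coxeter torus. Choose a character $\theta:T_c\to\mathcal O^\times$ of order $\ell^{a+1}$. Deligne–Lusztig theory attaches to it an irreducible cuspidal character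
$$\chi=\pm R^L_{T_c}(\theta),\qquad \chi(1)=\prod_{i=1}^{\ell-1}(r^i-1).$$
Let $S_0$ be the reduction mod $\pi$ of a lattice affording $\chi$. We shall prove in Section 6:

* $S_0$ is simple, and $Z(L)$ acts trivially, so $S_0$ is a simple module of $\bar L=L/Z(L)=\mathrm{PGL}_\ell(r)$;
* the restriction of $S_0$ to the group $P_\ell\le L$ of matrices with last row $(0,\dots,0,1)$ is simple and projective;
* $S_0$ is a composition factor of $k[L/B_L]$, where $B_L$ is a Borel subgroup.

The second point makes $S_0$ nearly projective over $\bar L$. Let $A\le\bar L$ be the image of the group of diagonal $\ell$-elements. Up to scalars, a diagonal matrix has last entry $1$, so $A$ is also the image of a subgroup of $P_\ell$, and $S_0$ is free over $A$. And $A$ has index only $\ell$ in a Sylow $\ell$-subgroup $R$ of $\bar L$. For example, if $\ell=3$ and $r=19$, then $a=2$, $A\cong C_9\times C_9$, $|R|=3^5$, and $\dim S_0=18\cdot360=6480=81\cdot 80$.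

What is this for? A lemma on $\ell$-groups (Section 5) will show that freeness over $A$ forces $S_0$ to be relatively projective to a subgroup of order $\ell^2$, no matter how large $a$ is. The third point ties $S_0$ to ordinary characters lying in blocks with defect group of order at least $\ell^{a(\ell-1)}$. So one number stays bounded while the other goes to infinity, and this answers a question of Puig in the negative for six families of groups.

## 2. Vertices, defect groups, and the properties (P) and (P′)

**Definition (relative projectivity, vertex).** Let $H\le G$. A $kG$-module $M$ is relatively $H$-projective if $M\mid kG\otimes_{kH}\operatorname{Res}^G_H(M)$. A vertex of an indecomposable $M$ is a subgroup $Q$ minimal such that $M$ is relatively $Q$-projective. Vertices are $\ell$-subgroups, unique up to $G$-conjugacy.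

For example, projective indecomposable modules have vertex $1$. If $G$ is an $\ell$-group, the trivial module $k$ has vertex $G$: if $k\mid \operatorname{Ind}_Q^Gk=k[G/Q]$ then, since $\dim\operatorname{Hom}_G(k,k[G/Q])=1$, the module $k[G/Q]$ has simple socle, hence is indecomposable, so $Q=G$.

We use these textbook facts.

* **(R1)** If $M\mid\operatorname{Ind}_H^GN$ for some $kH$-module $N$, then $M$ is relatively $H$-projective. If $M$ is moreover indecomposable, it has a vertex inside $H$.
* **(R2)** If $M$ is relatively $H$-projective and $P$ is a subgroup of $H$ of index prime to $\ell$ (for instance a Sylow $\ell$-subgroup), then $M$ is relatively $P$-projective. Indeed every $kH$-module $N$ satisfies $N\mid\operatorname{Ind}_P^H\operatorname{Res}_PN$.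
* **(R3)** If $N\trianglelefteq G$ and $N\le H\le G$, then for a $k[G/N]$-module $M$ the module $\operatorname{Ind}_H^G\operatorname{Res}_HM$ is the inflation of $\operatorname{Ind}_{H/N}^{G/N}\operatorname{Res}_{H/N}M$. So $M$ is relatively $H$-projective over $G$ if and only if it is relatively $H/N$-projective over $G/N$.

Each block $B$ of $kG$ has a defect group $D$, an $\ell$-subgroup unique up to conjugacy. For example, the principal block has the Sylow $\ell$-subgroups as defect groups. We use:

* **(R4)** If a simple module $M$ is a composition factor of the reduction of an irreducible character $Y_1$ of a finite group $X$, then $M$ and $Y_1$ lie in the same block, and its defect groups satisfy $|D|\ge|X|_\ell/Y_1(1)_\ell$. If $Y_1(1)_\ell=|X|_\ell$ ("defect zero"), the reduction of $Y_1$ is simple and projective.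
* **(R5)** Every normal $\ell$-subgroup of $G$ lies in every defect group.

**Definition (self-centralizing).** A subgroup $Q$ of an $\ell$-group $D$ is self-centralizing in $D$ if $C_D(Q)\le Q$.

For instance, in an abelian group $D$ only $Q=D$ qualifies. In a nonabelian group of order $\ell^3$ every abelian subgroup of order $\ell^2$ qualifies: it contains the center $Z(D)$, and an element outside it centralizing it would make $D$ abelian.

**Knörr's theorem.** If a simple module in $B$ has vertex $Q$, then there is a defect group $D$ of $B$ with $Q\le D$ and $C_D(Q)\le Q$.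

**Definition (P), (P′).** A set $\mathcal G$ of finite groups has property (P) with respect to $\ell$ (a positive answer to Puig's question) if there is a function $f:\mathbb N\to\mathbb N$ such that $|D|\le f(|Q|)$ for all $G\in\mathcal G$, all blocks $B$ of $kG$ with defect group $D$, and all simple $B$-modules with vertex $Q$. It has the generalized property (P′) if there is $f:\mathbb N\to\mathbb N$ such that $|D|\le f(|Q|)$ for all $G\in\mathcal G$, all blocks with defect group $D$, and all $Q\le D$ with $C_D(Q)\le Q$.

By Knörr's theorem (P′) implies (P). The converse is not asserted.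

In words, (P) asks: does a small vertex force a small defect group? The first values can be done by hand.

**Observation 1.** Let $Q\le D$ be $\ell$-groups with $C_D(Q)\le Q$ and $|Q|\le\ell$. Then $D=Q$. Consequently, if a simple module has a vertex $Q$ of order at most $\ell$, then $Q$ is a defect group of its block.

*Proof.* If $D=1$ there is nothing to do. Otherwise $1\ne Z(D)\le C_D(Q)\le Q$, and $|Q|\le\ell$ gives $Q=Z(D)$. Then $D=C_D(Q)\le Q$. The second statement follows from Knörr's theorem. $\square$

(The second statement is a special case of Erdmann's theorem, Bull. London Math. Soc. 9, 1977: if a simple module has a cyclic vertex $Q$, then $Q$ is a defect group of its block.) So the first order of $Q$ at which anything can go wrong is $\ell^2$.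

**The groups.** $\mathrm{GL}_n(q)\ge\mathrm{SL}_n(q)$ are the linear groups over $\mathbb F_q$. $\mathrm{GU}_n(q)\le\mathrm{GL}_n(q^2)$ is the isometry group of a non-degenerate Hermitian form on $\mathbb F_{q^2}^n$, and $\mathrm{SU}_n(q)$ is its subgroup of determinant $1$. The groups $\mathrm{PGL}_n(q),\mathrm{PSL}_n(q),\mathrm{PGU}_n(q),\mathrm{PSU}_n(q)$ are the quotients by the centers. For a family $X$ of these, $\{X_n(q)\}$ consists of all $X_n(q)$ with $n\ge1$ and $q$ a prime power not divisible by $\ell$. Property (P′) holds for $\{\mathrm{GL}_n(q)\}$ and $\{\mathrm{GU}_n(q)\}$ when $\ell>2$; this is a known result, which we use only in Section 10. Property (P′) fails for the six sets $\{\mathrm{SL}_n(q)\}$, $\{\mathrm{PGL}_n(q)\}$, $\{\mathrm{PSL}_n(q)\}$, $\{\mathrm{SU}_n(q)\}$, $\{\mathrm{PGU}_n(q)\}$, $\{\mathrm{PSU}_n(q)\}$; this is also known. We ask whether these six sets have (P).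

**Theorem A.** Let $\ell>2$.

1. Let $a\ge1$, $\ell^a=(q-1)_\ell$, $n=\ell$. Each of $\mathrm{PGL}_n(q),\mathrm{PSL}_n(q)$ has a simple module with vertex of order $\le\ell^2$, and $\mathrm{SL}_n(q)$ has one with vertex of order $\le\ell^3$, lying in blocks with defect groups of order at least $\ell^{a(\ell-1)}$, $\ell^{a(\ell-1)-1}$, $\ell^{a(\ell-1)}$ respectively.
2. Let $a\ge1$, $\ell^a=(q+1)_\ell$, $q>3$, $n=2\ell$. The same holds for $\mathrm{PGU}_n(q),\mathrm{PSU}_n(q),\mathrm{SU}_n(q)$ respectively.

By Dirichlet's theorem there are primes $q\equiv1$, respectively $q\equiv-1$, modulo arbitrarily large powers of $\ell$. So $a$ is unbounded and $|D|$ is unbounded while $|Q|\le\ell^3$. If some $f$ as in (P) existed for one of the six sets, then $|D|\le\max_{i\le3}f(\ell^i)$ for all these modules, a contradiction. Hence none of the six sets has (P), and the failure already occurs with $n=\ell$, respectively $n=2\ell$, fixed.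

**Theorem B.** If $a\ge2$, the vertices in Theorem A are exactly $C_\ell\times C_\ell$ for $\mathrm{PGL},\mathrm{PSL},\mathrm{PGU},\mathrm{PSU}$, and extraspecial of order $\ell^3$ and exponent $\ell$ for $\mathrm{SL},\mathrm{SU}$. For the four projective families, $\ell^2$ is the smallest vertex order for which $|D|$ is unbounded (if $|Q|\le\ell$ then $|D|=|Q|$). For $\mathrm{SL},\mathrm{SU}$ the smallest such order is $\ell^3$.

**Theorem C.** Let $\varepsilon=1$ (linear) or $\varepsilon=-1$ (unitary). Each of the six families, restricted to the pairs $(n,q)$ with $\ell\nmid\gcd(n,q-\varepsilon)$, has (P′), hence (P).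

So the failure of (P) comes only from pairs with $\ell\mid\gcd(n,q-1)$, respectively $\ell\mid\gcd(n,q+1)$.

## 3. The Sylow $\ell$-subgroup of $\mathrm{PGL}_\ell(r)$ and its self-centralizing subgroups of order $\ell^2$

Return to $L=\mathrm{GL}_\ell(r)$ with $\ell^a=(r-1)_\ell$, $a\ge1$. Let $T_\ell\cong(C_{\ell^a})^\ell$ be the group of diagonal $\ell$-elements, $w$ the permutation matrix of $(1,2,\dots,\ell)$, $\zeta\in\mathbb F_r^*$ of order $\ell$, and $d=\operatorname{diag}(1,\zeta,\dots,\zeta^{\ell-1})\in T_\ell$. Bars denote images in $\bar L=L/Z(L)$. Let $A$ and $R$ be the images of $T_\ell$ and $T_\ell\langle w\rangle$ in $\bar L$.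

**Lemma 2.** $R$ is a Sylow $\ell$-subgroup of $\bar L$, $|R|=\ell^{a(\ell-1)+1}>\ell^2$, and $A$ is an abelian normal subgroup of $R$ of index $\ell$. For every $y\in R\setminus A$ we have $C_A(y)=\langle\bar d\rangle$, of order $\ell$.

*Proof.* The intersections of $T_\ell$ and $T_\ell\langle w\rangle$ with $Z(L)$ are $Z(L)_\ell\cong C_{\ell^a}$. So $|A|=\ell^{a(\ell-1)}$ and $|R|=\ell^{a\ell+1-a}$. By (1), $|L|_\ell=\prod_{i=1}^\ell(r^i-1)_\ell=\ell^{a\ell+1}$, so $|\bar L|_\ell=|R|$. As $\ell\ge3$, $a(\ell-1)+1\ge3$.

If $t\in T_\ell$ and $\bar t$ commutes with $\bar w$, then conjugation by $w$ multiplies $t$ by a scalar. So going around the cycle, each diagonal entry is a fixed $\xi$ times the previous one, $\xi^\ell=1$, and up to scalars $t=\operatorname{diag}(1,\xi,\dots,\xi^{\ell-1})$. Conversely these elements commute with $\bar w$, and distinct $\xi$ give distinct elements of $A$. So $C_A(\bar w)=\langle\bar d\rangle$ has order $\ell$. If $y\in R\setminus A$, then $y\in A\bar w^i$ with $\ell\nmid i$. As $A$ is abelian, $C_A(y)=C_A(\bar w^i)=C_A(\bar w)$, because $\langle\bar w^i\rangle=\langle\bar w\rangle$.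 $\square$

Now $E=\langle\bar w,\bar d\rangle$ is elementary abelian of order $\ell^2$, and $C_R(E)\le C_R(\bar w)=\langle\bar w\rangle C_A(\bar w)=E$. Thus $E$ is self-centralizing in $R$, and $R$ is a defect group of the principal block of $\bar L$. This shows by hand that (P′) fails for $\{\mathrm{PGL}_n(q)\}$: keep $|Q|=\ell^2$ and let $a\to\infty$.

It is tempting to conclude that (P) fails too, but the argument stops here: Knörr's theorem says that vertices of simple modules are self-centralizing in some defect group, not that self-centralizing subgroups are vertices of simple modules. The obvious simple module in the principal block, the trivial one, has vertex $R$: if it were relatively $Q$-projective, restriction to $R$ and Mackey's formula would give $k\mid k[R/(R\cap{}^gQ)]$ for some $g$, so $R\le{}^gQ$ by the example in Section 2. We have to produce a simple module that is relatively $E$-projective for some $E$ of order $\ell^2$. The module $S_0$ will do this, because of its freeness over $A$.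

## 4. Rank varieties for $C_\ell\times C_\ell$

Let $E=\langle y\rangle\times\langle z\rangle\cong C_\ell\times C_\ell$, $J=\operatorname{rad}kE$, and for $(\alpha:\beta)\in\mathbb P^1(k)$ put
$$u_{\alpha,\beta}=1+\alpha(y-1)+\beta(z-1).$$
Since $kE$ is commutative of characteristic $\ell$, $(u_{\alpha,\beta}-1)^\ell=0$, so $u_{\alpha,\beta}^\ell=1$.

**Definition (rank variety).** For a $kE$-module $N$, $V_E(N)$ is the set of $(\alpha:\beta)$ such that $N$ is not free over $k\langle u_{\alpha,\beta}\rangle$.

This set is closed. A module over $k\langle u\rangle\cong k[x]/(x^\ell)$ is free if and only if all Jordan blocks of $x$ have size $\ell$, that is, if and only if $x$ has the maximal possible rank $\frac{\ell-1}\ell\dim N$. So non-freeness is the vanishing of minors that are homogeneous in $\alpha,\beta$ (or no condition, if $\ell\nmid\dim N$).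

**Example.** Put $s=y-1$, $t=z-1$, so $kE=k[s,t]/(s^\ell,t^\ell)$. For $\lambda\in k$ let $N_\lambda=kE/kE(s+\lambda t)$. Then $N_\lambda\cong k[t]/(t^\ell)$ with $s$ acting as $-\lambda t$, and $u_{\alpha,\beta}-1$ acts as $(\beta-\lambda\alpha)t$. So $V_E(N_\lambda)=\{(1:\lambda)\}$. For $\lambda=0$ this is $k[E/\langle y\rangle]$, with vertex $\langle y\rangle$.

Now let $\lambda\notin\mathbb F_\ell$. The module $N_\lambda$ is free over $\langle z\rangle$. For $i\in\mathbb F_\ell$, $yz^i-1\equiv s+it \pmod {J^2}$ acts as $(i-\lambda)t$ plus multiples of $t^2$, which has rank $\ell-1$. So $N_\lambda$ is free over every subgroup of order $\ell$. If $N_\lambda$ were relatively $H$-projective with $|H|\le\ell$, it would be a summand of a module induced from a free one, hence free over $kE$, but $\dim N_\lambda=\ell<\ell^2$. So $N_\lambda$ has vertex $E$. This is a warning: a module that is free over an abelian subgroup of index $\ell$ (here $\langle z\rangle$ in $E$) need not have a vertex of order $\le\ell$. The bound to hope for is $\ell^2$.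

We use the following facts.

* **(F1)** Chouinard (1976): for an $\ell$-group $R$, a $kR$-module is projective if and only if its restrictions to all elementary abelian subgroups are.
* **(F2)** Dade's lemma: $N$ is projective if and only if $V_E(N)=\varnothing$. Carlson (J. Algebra 85, 1983): for $x\in J\setminus J^2$, freeness over $k\langle1+x\rangle$ depends only on $x+J^2$.
* **(F3)** Carlson (Invent. Math. 77, 1984), with Avrunin–Scott (Invent. Math. 66, 1982): if $V_E(N)=V_1\sqcup V_2$ with $V_i$ closed, then $N=N_1\oplus N_2$ with $V_E(N_i)=V_i$.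

## 5. Modules that are free over an abelian subgroup of index $\ell$

**Lemma 3.** Let $R$ be a finite $\ell$-group, $|R|>\ell^2$, with an abelian normal subgroup $A$ of index $\ell$ such that $|C_A(y)|=\ell$ for all $y\in R\setminus A$. Put $Z_0=A\cap Z(R)$. Let $M$ be a $kR$-module whose restriction to $A$ is free. Then every indecomposable summand of $M$ is projective or relatively $E$-projective for some elementary abelian $E=\langle y\rangle\times Z_0$ with $y\in R\setminus A$, $y^\ell=1$; in particular $|E|=\ell^2$.

The idea is this. On each such $E$ the variety $V_E(M)$ is a finite set of points $(1:\lambda)$, and $N_R(E)$ permutes them by translating $\lambda$ by $\mathbb F_\ell$. So $M|_E$ splits into pieces permuted by $N_R(E)$. We keep one piece $N_E$ from each orbit of points and induce it up to $R$. This should rebuild $M$ up to projectives, and the rank variety will check it for us.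

**Step 1: the elementary abelian subgroups.** This reduces projectivity over $R$ to a short list of tests. Since $A$ is abelian and $R=A\langle y\rangle$ for $y\in R\setminus A$, an element of $C_A(y)$ is central. So $C_A(y)=A\cap Z(R)=Z_0=\langle z\rangle$, of order $\ell$, for every such $y$. Let $\mathcal E$ be the set of groups $\langle y\rangle\times Z_0$ with $y\in R\setminus A$, $y^\ell=1$ (possibly empty). If $F\le R$ is elementary abelian and $F\not\le A$, then $F$ contains some $y\notin A$ of order $\ell$, and $F\cap A\le C_A(y)=Z_0$. As $|F:F\cap A|=\ell$, $F=\langle y\rangle(F\cap A)\le\langle y\rangle Z_0\in\mathcal E$. By (F1):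
$$\text{a } kR\text{-module is projective iff its restrictions to } A \text{ and to all } E\in\mathcal E \text{ are projective.}\tag{2}$$

**Step 2: the action of $N_R(E)$.** We show that $N_R(E)/E$ is a group of translations. Let $E=\langle y\rangle\times Z_0\in\mathcal E$. As $R=\langle y\rangle A$ and $Z_0$ is central, $C_R(E)=C_R(y)=\langle y\rangle C_A(y)=E$; also $E\cap A=Z_0$. For $g\in N_R(E)$, $g^{-1}yg\in E\cap yA=yZ_0$ because $R/A$ is abelian, so $g^{-1}yg=yz^{j(g)}$ with $j(g)\in\mathbb F_\ell$. Since $z$ is central, $(gh)^{-1}y\,gh=h^{-1}yh\,z^{j(g)}=yz^{j(h)+j(g)}$. So $j$ is a homomorphism, with kernel $C_R(E)=E$. As $|R|>\ell^2$ we have $E\neq R$, so $N_R(E)>E$ in the $\ell$-group $R$. Hence $j:N_R(E)/E\to\mathbb F_\ell$ is bijective.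

**Step 3: the support of $M$ on $E$.** We show that it is a finite set stable under translation by $\mathbb F_\ell$. As $u_{0,1}=z\in A$ and $M$ is free over $A$, $(0:1)\notin V_E(M)$. So $V_E(M)$ is a proper closed subset of $\mathbb P^1$, hence finite: $V_E(M)=\{(1:\lambda):\lambda\in\Lambda\}$ with $\Lambda\subset k$ finite. Let $g\in N_R(E)$ and let $N$ be a $kE$-submodule of $M$. Then $gN$ is a $kE$-submodule, and from $u\,gx=g(g^{-1}ug)x$ we see that $gN$ is free over $\langle u\rangle$ if and only if $N$ is free over $\langle g^{-1}ug\rangle$. Now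
$$g^{-1}u_{1,\lambda}g=1+(yz^{j(g)}-1)+\lambda(z-1)\equiv u_{1,\lambda+j(g)}\pmod{J^2},$$
so (F2) gives
$$(1:\lambda)\in V_E(gN)\iff(1:\lambda+j(g))\in V_E(N).\tag{3}$$
With $N=M$, where $gM=M$, and with $j$ surjective: $\Lambda+\mathbb F_\ell=\Lambda$.

**Step 4: the modules to be induced.** Let $\Lambda^0\subset\Lambda$ contain exactly one element of each $\mathbb F_\ell$-coset in $\Lambda$. By (F3) write $M|_E=N_E\oplus N_E'$, where $N_E$ has support $\{(1:\lambda):\lambda\in\Lambda^0\}$ and $N_E'$ has support $\{(1:\lambda):\lambda\in\Lambda\setminus\Lambda^0\}$ (if $\Lambda=\varnothing$ take $N_E=0$). Both are summands of a free $kZ_0$-module, hence free over $Z_0$.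

Let $E$ run over representatives of the $R$-classes in $\mathcal E$, and put $X=\bigoplus_E\operatorname{Ind}_E^RN_E$. Let $f:X\to M$ be the $kR$-map $g\otimes x\mapsto gx$, choose a surjection $p:\Pi\to M$ with $\Pi$ projective, and let
$$K_0=\ker\big((f,p):X\oplus\Pi\to M\big).$$
We claim that $K_0$ is projective. By (2) we test it on $A$ and on $\mathcal E$.

**Step 5: $K_0$ is projective over $A$.** Since $R=AE$ and $A\cap E=Z_0$, Mackey's formula has one term: $(\operatorname{Ind}_E^RN_E)|_A=\operatorname{Ind}_{Z_0}^A(N_E|_{Z_0})$, which is free. So $X,\Pi,M$ are projective over $A$; the surjection onto $M$ splits over $A$, and $K_0$ is projective over $A$.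

**Step 6: the structure of $X$ over $E\in\mathcal E$.** Projectivity of $K_0$ over $E$ and over an $R$-conjugate of $E$ are equivalent, so let $E$ be one of the chosen representatives. By Mackey, $(\operatorname{Ind}_{E_1}^RN_{E_1})|_E$ is a sum of modules $\operatorname{Ind}^E_{E\cap{}^gE_1}({}^gN_{E_1})$. If ${}^gE_1\ne E$, then $E\cap{}^gE_1$ contains the central subgroup $Z_0$ and has order $<\ell^2$, so it equals $Z_0$. The summand is then induced from a free $kZ_0$-module, hence projective. If ${}^gE_1=E$, then $E_1=E$ and $g\in N_R(E)$. So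
$$X|_E=\bigoplus_{g\in N_R(E)/E}(g\otimes N_E)\ \oplus\ (\text{projective}).$$
Moreover $f$ maps $g\otimes N_E$ isomorphically onto $gN_E$, so $g\otimes N_E$ obeys (3), and $M|_E=gN_E\oplus gN_E'$.

**Step 7: $K_0$ is free over every $\langle u_{\alpha,\beta}\rangle$.** This is where the choice of one representative per coset pays off. Note that projective $kE$-modules are free over $\langle u_{\alpha,\beta}\rangle$ by (F2). First, $K_0$ is free over $\langle z\rangle=\langle u_{0,1}\rangle$ by Step 5. Now let $\lambda\in k$ and $u=u_{1,\lambda}$.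

If $\lambda\notin\Lambda$, then $\lambda+j(g)\notin\Lambda$ for all $g$. So by (3) all $g\otimes N_E$ are free over $\langle u\rangle$. Hence $X,\Pi$ and $M$ are free over $\langle u\rangle$; the surjection onto $M$ splits over $\langle u\rangle$, and $K_0$ is free over $\langle u\rangle$.

If $\lambda\in\Lambda$, then since $j$ is bijective there is a unique $g\in N_R(E)/E$ with $\lambda+j(g)\in\Lambda^0$. By (3), $g'\otimes N_E$ is free over $\langle u\rangle$ for all $g'\ne g$, and $gN_E'$ is free over $\langle u\rangle$ since $\lambda+j(g)\notin\Lambda\setminus\Lambda^0$. The submodule $g\otimes N_E$ of $X\oplus\Pi$ maps isomorphically onto $gN_E$. So it meets $K_0$ trivially, and the preimage of $gN_E$ in $X\oplus\Pi$ is $K_0\oplus(g\otimes N_E)$. Hence $K_0$ is isomorphic to the kernel of the induced surjection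
$$(X\oplus\Pi)/(g\otimes N_E)\to M/gN_E\cong gN_E'.$$
Both of these modules are free over $\langle u\rangle$, hence so is $K_0$.

**Step 8: conclusion.** We have $V_E(K_0)=\varnothing$, so $K_0|_E$ is projective by Dade's lemma. By (2) $K_0$ is projective over $R$, hence injective, since $kR$ is self-injective. So $0\to K_0\to X\oplus\Pi\to M\to0$ splits and $X\oplus\Pi\cong K_0\oplus M$. By Krull–Schmidt every indecomposable summand of $M$ is a summand of $\Pi$ or of some $\operatorname{Ind}_E^RN_E$. This proves the lemma. $\square$

## 6. The restriction of $\chi$ to the mirabolic group, and the vertex of $S_0$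

We now prove what was promised about $S_0$. Recall that an irreducible character is *cuspidal* if its module has no nonzero vector fixed by the unipotent radical of any proper parabolic subgroup.

**Step 1: existence of $\chi$.** Since $\ell^{a+1}\nmid r-1$, $\theta^{r-1}\ne1$. So $\theta$ is not fixed by the Frobenius generator of $\operatorname{Gal}(\mathbb F_{r^\ell}/\mathbb F_r)$. This group has prime order $\ell$, so the stabilizer of $\theta$ is trivial: $\theta$ is in general position. By Deligne–Lusztig (1976), $\chi=\pm R_{T_c}^L(\theta)$ is an irreducible cuspidal character of degree $\prod_{i=1}^{\ell-1}(r^i-1)$, on which $Z(L)=\mathbb F_r^*$ acts via $\theta|_{\mathbb F_r^*}$.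

Write $n=\ell$. For $m\ge1$ let $P_m\le\mathrm{GL}_m(r)$ be the mirabolic group of matrices with last row $(0,\dots,0,1)$. Thus $P_m=V_m\rtimes\mathrm{GL}_{m-1}(r)$, where $V_m\cong\mathbb F_r^{m-1}$ consists of the matrices in $P_m$ differing from $1$ only in the last column. Let $U\le P_n$ be the upper unitriangular group and $\psi(u)=\psi_0(\sum_iu_{i,i+1})$, with $\psi_0$ a nontrivial character of $(\mathbb F_r,+)$.

To see what to expect, take a cuspidal character of degree $r-1$ of $\mathrm{GL}_2(r)$. It has no $U$-fixed vectors, so on $U\cong\mathbb F_r$ only nontrivial characters occur. The diagonal matrices in $P_2$ permute these $r-1$ characters transitively, so each occurs exactly once. The restriction to $P_2$ is then $\operatorname{Ind}_U^{P_2}\psi$, irreducible of degree $r-1=|P_2:U|$.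

**Step 2 (Gelfand): $\chi|_{P_n}=\operatorname{Ind}_U^{P_n}\psi$, and this is irreducible.**

*Irreducibility.* Induction on $n$; for $n=1$ the group $P_1$ is trivial. The characters of $V_n$ are $x\mapsto\psi_0(\phi x)$ with row vectors $\phi$, and $\mathrm{GL}_{n-1}(r)$ permutes the nontrivial ones transitively. The character $\psi|_{V_n}$ belongs to $\phi=(0,\dots,0,1)$, and its stabilizer in $\mathrm{GL}_{n-1}(r)$ consists of the $g$ with $\phi g=\phi$, that is, of $P_{n-1}$. By Clifford theory $\operatorname{Ind}_{V_nP_{n-1}}^{P_n}(\psi|_{V_n}\otimes\tau)$ is irreducible for every irreducible $\tau$ of $P_{n-1}$. Take $\tau=\operatorname{Ind}_{U'}^{P_{n-1}}(\psi|_{U'})$, with $U'$ the unitriangular group of $\mathrm{GL}_{n-1}(r)$, irreducible by induction. Since $V_nU'=U$, transitivity of induction gives $\operatorname{Ind}_U^{P_n}\psi$.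

*$\chi|_U$ contains $\psi$.* For $0\le j\le n-1$ let $U_j\le U$ consist of the matrices in $U$ differing from $1$ only in the last $j$ columns. So $U_0=1$, $U_{n-1}=U$. Put $\psi_j=\psi|_{U_j}$; then $\psi_j(u)=\psi_0(\sum_{i\ge n-j}u_{i,i+1})$. We show by induction on $j$ that the $\psi_j$-isotypic space $\mathcal X_j$ of the module of $\chi$ is nonzero. This is clear for $j=0$. Let $\mathcal X_j\ne0$ with $j<n-1$. Embed $P_{n-j}$ in the upper left corner. For $g\in P_{n-j}$,
$$\begin{pmatrix}g&0\\0&1\end{pmatrix}\begin{pmatrix}1&b\\0&u\end{pmatrix}\begin{pmatrix}g^{-1}&0\\0&1\end{pmatrix}=\begin{pmatrix}1&gb\\0&u\end{pmatrix}.$$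
The last row of $g$ is $(0,\dots,0,1)$, so $gb$ and $b$ have the same last row. As $\psi_j$ sees only the last row of $b$ and the block $u$, $P_{n-j}$ normalizes $U_j$ and fixes $\psi_j$. So $P_{n-j}$ acts on $\mathcal X_j$.

Suppose a nonzero vector of $\mathcal X_j$ were fixed by $V_{n-j}$. The unipotent radical of the standard parabolic of type $(n-j-1,j+1)$ is generated by $V_{n-j}$ (its column $n-j$) and by the elements of $U_j$ differing from $1$ only in the rows $\le n-j-1$. On the latter $\psi_j$ is trivial, since it sees only rows $\ge n-j$. So our vector would be fixed by this unipotent radical, and the parabolic is proper because $n-j-1\ge1$. This contradicts cuspidality. So $V_{n-j}$ acts on $\mathcal X_j$ only by nontrivial characters. These are permuted transitively by $\mathrm{GL}_{n-j-1}(r)\le P_{n-j}$, which acts on $\mathcal X_j$, so $\psi|_{V_{n-j}}$ occurs in $\mathcal X_j$. As $U_{j+1}=V_{n-j}U_j$, the character $\psi_{j+1}$ occurs. For $j+1=n-1$ we get $\psi$.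

*Conclusion.* By Frobenius reciprocity the irreducible $\operatorname{Ind}_U^{P_n}\psi$ occurs in $\chi|_{P_n}$. Both have degree $|P_n:U|=\prod_{i<n}(r^i-1)$. So they are equal.

**Step 3: properties of $S_0$.**

(a) *$S_0|_{P_n}$ is simple and projective; so $S_0$ is simple.* By Step 2, $\chi|_{P_n}$ is irreducible of degree $|P_n:U|$, and $U$ is an $\ell'$-group. So $\chi|_{P_n}$ has defect zero, and (R4) applies.

(b) *$Z(L)$ acts trivially on $S_0$*, since it acts by values of $\theta$, which are roots of unity of $\ell$-power order and reduce to $1$.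

(c) *$S_0^V=0$ for the unipotent radical $V$ of every proper parabolic subgroup of $L$.* As $V$ is an $\ell'$-group, $\dim S_0^V=\langle\chi|_V,1\rangle=0$.

(d) *$S_0$ is a composition factor of $k[L/B_L]$.* In the Deligne–Lusztig character formula for $R_{T_c}^L(\theta)$ at an $\ell'$-element, $\theta$ is evaluated only at $L$-conjugates of the semisimple part that lie in $T_c$. These are $\ell'$-elements of $T_c$, hence in $\ker\theta$. So on $\ell'$-elements $\chi$ agrees with $\pm R_{T_c}^L(1)$. The latter is a $\mathbb Z$-combination of unipotent characters, and for $\mathrm{GL}_n$ these are all constituents of $\operatorname{Ind}_{B_L}^L1$. So the Brauer character of the simple module $S_0$ is a $\mathbb Z$-combination of Brauer characters of composition factors of $k[L/B_L]$. By linear independence of the irreducible Brauer characters, $S_0$ is one of these factors.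

**Proposition 4.** As a module for $\bar L=\mathrm{PGL}_\ell(r)$, $S_0$ is relatively $E$-projective for some elementary abelian $E\le\bar L$ of order $\ell^2$. Here $E=\langle\bar y,\bar d\rangle$ with $d=\operatorname{diag}(1,\zeta,\dots,\zeta^{\ell-1})$, $\zeta\in\mathbb F_r^*$ of order $\ell$, and $y=tw'$ with $t$ a diagonal $\ell$-element and $w'$ a nontrivial power of $w$.

*Proof.* By Lemma 2, $R$ and $A$ satisfy the group-theoretic hypotheses of Lemma 3, with $Z_0=\langle\bar d\rangle$. We have $T_\ell=Z(L)_\ell\times T^0$ with $T^0=\{t\in T_\ell:t_{\ell\ell}=1\}\le P_n$. By Step 3(a), $S_0$ is projective over $T^0$, hence free, as $T^0$ is an $\ell$-group. Since $T^0$ maps isomorphically onto $A$, $S_0|_A$ is free. By Lemma 3 every indecomposable summand of $S_0|_R$ is projective or relatively projective to a group $\langle\bar y\rangle\times\langle\bar d\rangle$ of the stated form. Such groups exist, for example $\langle\bar w,\bar d\rangle$, and projective modules are relatively projective to any subgroup. Finally $R$ is a Sylow $\ell$-subgroup, so $S_0\mid\operatorname{Ind}_R^{\bar L}(S_0|_R)$.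 By Krull–Schmidt the indecomposable module $S_0$ is a summand of $\operatorname{Ind}_R^{\bar L}M'$ for one indecomposable summand $M'$ of $S_0|_R$, and $M'\mid\operatorname{Ind}_E^R(M'|_E)$. So (R1) gives the claim. $\square$

## 7. A principal series character of $\mathrm{PGL}_\ell(q)$ that contains the module in its reduction

We need an ordinary character of small $\ell$-part whose reduction contains $S_0$, because (R4) then makes the defect group large. The plan is to deform $\operatorname{Ind}_B^G1$ by characters of $\ell$-power order, which are invisible mod $\pi$, until it becomes irreducible.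

**Step 1: an irreducibility criterion.** Let $G$ be $\mathrm{GL}_\ell(q)$ or $\mathrm{GU}_{2\ell}(q)$, $B=TU_B$ a Borel subgroup with maximally split torus $T$, and $\mathcal W=N_G(T)/T$. *If a character $\nu$ of $T$, inflated to $B$, has trivial stabilizer in $\mathcal W$, then $\operatorname{Ind}_B^G\nu$ is irreducible.* By Mackey and the Bruhat decomposition,
$$\dim\operatorname{End}(\operatorname{Ind}_B^G\nu)=\sum_{w\in\mathcal W}\langle\nu,{}^w\nu\rangle_{B\cap{}^wB}.$$
Here $B\cap{}^wB=T(U_B\cap{}^wU_B)$, and both $\nu$ and ${}^w\nu$ are trivial on $U_B\cap{}^wU_B$. So the sum is $|\{w:{}^w\nu=\nu\}|=1$.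

**Step 2: the characters $\mu_i$.** Let $\mu:\mathbb F_r^*\to\mathcal O^\times$ have order $\ell$ and $\mu_i=\mu^i$, $0\le i\le\ell-1$. These are distinct, all reduce to $1$ mod $\pi$, and since $\ell$ is odd $\prod_i\mu_i=\mu^{\ell(\ell-1)/2}=1$.

**Step 3: the linear setting.** Let $G=L=\mathrm{GL}_\ell(q)$, $r=q$, $\ell^a=(q-1)_\ell$ with $a\ge1$, $S=S_0$ and
$$Y=\operatorname{Ind}_B^G(\mu_0\otimes\cdots\otimes\mu_{\ell-1}).$$
The $\mu_i$ are distinct and $\mathcal W=S_\ell$ permutes them, so $Y$ is irreducible by Step 1. $Z(G)$ acts on $Y$ by $\prod_i\mu_i=1$. The reduction of $Y$ has the same Brauer character as $k[G/B]$, so $S$ is a composition factor of it by Section 6, Step 3(d). As $|B|_\ell=|T|_\ell=\ell^{a\ell}$,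
$$Y(1)_\ell=|G:B|_\ell=|G|_\ell/\ell^{a\ell}.$$
By Proposition 4, $S$ is a simple module of $\bar G=G/Z(G)$ that is relatively $\bar E$-projective with $\bar E:=E\cong C_\ell\times C_\ell$.

For $\ell=3$, $q=19$: $Y(1)=20\cdot381$ has $3$-part $3$, $|\bar G|_3=3^5$, so the block of $S$ has $|D|\ge81$, while the vertex has order at most $9$.

## 8. Harish-Chandra induction from $\mathrm{GL}_\ell(q^2)$ to $\mathrm{GU}_{2\ell}(q)$

Let $G=\mathrm{GU}_{2\ell}(q)$, $\ell^a=(q+1)_\ell$, $a\ge1$, $q>3$, and $r=q^2$. As $q\equiv-1\bmod\ell$ and $\ell>2$, $\ell\nmid q-1$, so $(r-1)_\ell=\ell^a$. The group $G$ has the Levi subgroup $L\cong\mathrm{GL}_\ell(q^2)$, and we carry a twist of $S_0$ from $L$ up to $G$.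

**Step 1: the parabolic and the twist.** Write the Hermitian space as $\mathbb V=W\oplus W'$ with $W,W'$ totally isotropic of dimension $\ell$. Let $P=U_P\rtimes L$ be the stabilizer of $W$. Here $L\cong\mathrm{GL}(W)=\mathrm{GL}_\ell(q^2)$ is the stabilizer of $W$ and $W'$, acting on $W'$ by $g\mapsto(\bar g^T)^{-1}$ in dual bases, and $U_P$ consists of the elements of $G$ acting trivially on $W$ and on $\mathbb V/W$.

Let $\lambda:\mathbb F_{q^2}^*\to k^*$ be the norm to $\mathbb F_q^*$ followed by a character of $\mathbb F_q^*$ of order $q-1$, which exists as $\ell\nmid q-1$. Let $\hat\lambda$ be its lift to $\mathcal O^\times$ of the same order. Then $\lambda$ has order $q-1$ and is trivial on $C_{q+1}=\{x\in\mathbb F_{q^2}^*:x^{q+1}=1\}$. If $\lambda^{\ell(q+1)}=1$, then $q-1\mid\ell(q+1)$, so $q-1\mid q+1$, so $q-1\mid2$, contrary to $q>3$. Hence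
$$\lambda^{\ell(q+1)}\ne1.\tag{4}$$
Put $S_L=S_0\otimes(\lambda\circ\det)$, $N=\operatorname{Infl}_L^P(S_L)$ and $S=R_L^G(S_L):=\operatorname{Ind}_P^GN$. Since $\lambda\circ\det$ is trivial on unipotent elements, Section 6, Step 3(c) gives $S_L^V=0$ for the unipotent radical $V$ of every proper parabolic subgroup of $L$.

Why twist? With $\lambda=1$ the argument below would stop at Step 4, where we must tell two $L$-modules apart by the action of $Z(L)$: on the untwisted modules $Z(L)$ acts trivially on both.

**Step 2: two-sided adjunction.** This will turn a multiplicity in an $L$-module into simplicity of $S$. For a $kG$-module $M$ put ${}^*\!R_L^GM=M^{U_P}$, a $kL$-module. As $U_P$ is an $\ell'$-group, this functor is exact and $M^{U_P}\cong M_{U_P}$ (coinvariants). By Frobenius reciprocity on both sides,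
$$\operatorname{Hom}_G(R_L^GN_1,M)=\operatorname{Hom}_L(N_1,{}^*\!R_L^GM),\qquad\operatorname{Hom}_G(M,R_L^GN_1)=\operatorname{Hom}_L({}^*\!R_L^GM,N_1).$$
The functor $R_L^G$ is exact as well.

**Step 3: ${}^*\!R_L^GS\cong S_L\oplus{}^\sigma S_L$**, where $\sigma\in G$ interchanges $W$ and $W'$ (swap dual bases). By Mackey, $S|_P=\bigoplus_g\operatorname{Ind}_{P\cap{}^gP}^P({}^gN)$, with $g$ running over representatives of $P\backslash G/P$.

*Geometry.* Let $h\in G$, $W_1=hW$, $I=W\cap W_1$ of dimension $i$, and write $W=I\oplus C$, $W_1=I\oplus C_1$. Then $W+W_1\le I^\perp$ and both have dimension $2\ell-i$, so $I^\perp=I\oplus C\oplus C_1$. The radical of $I^\perp$ is $I$, so $C\oplus C_1\cong I^\perp/I$ is non-degenerate, and $C,C_1$ are totally isotropic of equal dimension, hence dual to each other. In particular the form on $W+W_1$ is determined by $i$. If $W_2=h'W$ also has $\dim(W\cap W_2)=i$, there is an isometry $W+W_1\to W+W_2$ taking $W$ to $W$ and $W_1$ to $W_2$, and by Witt's theorem it extends to $G$. So the double coset of $h$ is determined by $i$.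

*$i=\ell$.* Here $g\in P$, and the summand $N$ has $N^{U_P}=S_L$.

*$i=0$.* Take $g=\sigma$. Then $P\cap{}^\sigma P$ is the stabilizer of $W$ and $W'$, that is, $L$, and the summand is $\operatorname{Ind}_L^P({}^\sigma S_L)$. As $P=U_PL$ with $U_P\cap L=1$, its $U_P$-fixed points are the elements $\sum_{u\in U_P}u\otimes x$. They form an $L$-module isomorphic to ${}^\sigma S_L$.

*$0<i<\ell$.* We show that the summand has no $U_P$-fixed points. By Mackey for restriction to $U_P$, it is a sum of modules $\operatorname{Ind}_{U_P\cap{}^hP}^{U_P}({}^hN)$ with $h\in PgP$, so its $U_P$-fixed points are, as a vector space, a direct sum of spaces $({}^hN)^{U_P\cap{}^hP}$. Fix $h$ and use the notation of the geometry paragraph. The space $(C\oplus C_1)^\perp$ is non-degenerate of dimension $2i$ and contains $I$ as a totally isotropic subspace of dimension $i$. Choose in it a totally isotropic complement $I'$ of $I$. Then $W_1'=I'\oplus C$ is totally isotropic and $\mathbb V=W_1\oplus W_1'$.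

Let $e$ be any element of the unipotent radical of the stabilizer of $I$ in $\mathrm{GL}(W_1)$. So $e$ is the identity on $I$ and $e(c)=c+\varphi(c)$ for $c\in C_1$, with $\varphi:C_1\to I$ linear. Let $\tilde e$ be its extension to an isometry preserving $W_1'$; it is determined on $W_1'$ by $\langle\tilde ex',ew_1\rangle=\langle x',w_1\rangle$ for all $w_1\in W_1$.

- For $c\in C$ and $w_1\in W_1$, $ew_1-w_1\in I$ is orthogonal to $C$, so $\langle c,ew_1\rangle=\langle c,w_1\rangle$. Hence $\tilde ec=c$.
- For $i'\in I'$ and $x\in I$, $\langle\tilde ei',x\rangle=\langle\tilde ei',ex\rangle=\langle i',x\rangle$. So $\tilde ei'-i'\in W_1'$ is orthogonal to $I$. As $I'$ is dual to $I$ and $C\perp I$, the elements of $W_1'$ orthogonal to $I$ form $C$. Hence $\tilde ei'\in i'+C$.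

So $\tilde e$ fixes $W=I\oplus C$ pointwise, and on $\mathbb V/W$ it is trivial, since $\tilde ec_1\in c_1+I$ for $c_1\in C_1$ and $\tilde ei'\in i'+C$. Thus $\tilde e\in U_P$, and $\tilde e\in{}^hP$ as it preserves $W_1$. Hence the image of $U_P\cap{}^hP$ in ${}^hP/{}^hU_P\cong\mathrm{GL}(W_1)$ contains the unipotent radical of the stabilizer of $I$, a proper parabolic subgroup. Transported by $h$, Step 1 says that this radical has no nonzero fixed points on ${}^hS_L$. So $({}^hN)^{U_P\cap{}^hP}=0$, and the claim of Step 3 follows.

**Step 4: $S$ is simple.** An element $x\in Z(L)=\mathbb F_{q^2}^*$ acts by $x$ on $W$ and by $x^{-q}$ on $W'$, so $\sigma$ induces $x\mapsto x^{-q}$ on $Z(L)$. As $Z(L)$ acts trivially on $S_0$, it acts on $S_L$ by $\lambda(\det x)=\lambda^\ell(x)$ and on ${}^\sigma S_L$ by $\lambda^{-q\ell}$. By (4) these differ, so $S_L\not\cong{}^\sigma S_L$, and the simple module $S_L$ has multiplicity $1$ in ${}^*\!R_L^GS$.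

Let $X$ be a simple submodule of $S$. Then $0\neq\operatorname{Hom}_G(X,R_L^GS_L)=\operatorname{Hom}_L({}^*\!R_L^GX,S_L)$. If $X\ne S$, let $X'$ be a simple quotient of $S/X$; then $0\ne\operatorname{Hom}_G(R_L^GS_L,X')=\operatorname{Hom}_L(S_L,{}^*\!R_L^GX')$. So $S_L$ is a composition factor of both ${}^*\!R_L^GX$ and ${}^*\!R_L^GX'$, and by exactness it has multiplicity at least $2$ in ${}^*\!R_L^GS$. This is a contradiction, so $S=X$ is simple.

**Step 5: $Z(G)$ acts trivially on $S$.** An element $x\in Z(G)\cong C_{q+1}$ acts on $N$, hence on $\operatorname{Ind}_P^GN$, by $\lambda(x^\ell)=1$.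

**Step 6: over $\bar G=G/Z(G)$, $S$ is relatively $\bar E$-projective with $\bar E\cong C_\ell\times C_\ell$.** Let $E\le L/Z(L)$ be as in Proposition 4 (with $r=q^2$) and $Q_L$ a Sylow $\ell$-subgroup of its preimage in $L$. Then $|Q_L|=\ell^{2+a}$, $Q_L\ge Z(L)_\ell$ and $Q_L/Z(L)_\ell\cong E$. By (R3) $S_0$ is relatively projective over $L$ to the preimage of $E$, hence to $Q_L$ by (R2). Tensoring $S_0\mid\operatorname{Ind}_{Q_L}^L(S_0|_{Q_L})$ with the one-dimensional module $\lambda\circ\det$ gives the same for $S_L$. By (R3), $N$ is relatively $Q_LU_P$-projective over $P$, hence relatively $Q_L$-projective by (R2), since $|Q_LU_P:Q_L|$ is prime to $\ell$. Inducing to $G$, $S$ is relatively $Q_L$-projective by (R1).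

The elements $x\in Z(L)_\ell=C_{\ell^a}\le C_{q+1}$ satisfy $x^{-q}=x$, so they act as scalars on $\mathbb V$. Thus $Z(L)_\ell\le Z(G)_\ell$, and both have order $\ell^a$, so $Z(L)_\ell=Z(G)_\ell=Q_L\cap Z(G)$. Now $S$ is relatively $Q_LZ(G)$-projective. By (R3) and Step 5, over $\bar G$ it is relatively projective to $\bar E=Q_LZ(G)/Z(G)\cong Q_L/Z(L)_\ell\cong E$.

**Step 7: the character $Y$.** Let $T=(\mathbb F_{q^2}^*)^\ell\le L$ be the maximally split torus of $G$, $B$ a Borel subgroup of $G$ with $T\le B\le P$, $B_L=B\cap L$. Let $\mu_i$ be as in Section 7, Step 2, with $r=q^2$, put $\nu_i=\mu_i\hat\lambda$ and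
$$Y=\operatorname{Ind}_B^G(\nu_0\otimes\cdots\otimes\nu_{\ell-1}).$$
$N_G(T)/T=C_2\wr S_\ell$ acts by permutations and by $\nu_i\mapsto\nu_i^{-q}$ in single positions. The $\nu_i$ are distinct. Suppose $\nu_i^{-q}=\nu_j$. Since $\ell\mid q+1$, $\mu_i^{-q}=\mu_i$, so $\hat\lambda^{-q-1}=\mu_j\mu_i^{-1}$. The left side has $\ell'$-order and the right side $\ell$-power order, so $\hat\lambda^{q+1}=1$, contrary to (4). So an element stabilizing $(\nu_i)$ changes no $\nu_i$ into $\nu_i^{-q}$, and then it permutes trivially, by distinctness. Hence the stabilizer is trivial and $Y$ is irreducible by Section 7, Step 1.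

$Z(G)$ acts trivially on $Y$, since $\prod_i\mu_i=1$ and $\hat\lambda|_{C_{q+1}}=1$. Each $\nu_i$ reduces to $\lambda$. By transitivity of induction the reduction of $Y$ has the same composition factors as $R_L^G\big(k[L/B_L]\otimes(\lambda\circ\det)\big)$. By Section 6, Step 3(d) and exactness of $R_L^G$, the simple module $S=R_L^G(S_L)$ is one of them. Finally $|T|_\ell=(q^2-1)_\ell^\ell=\ell^{a\ell}$, so $Y(1)_\ell=|G:B|_\ell=|G|_\ell/\ell^{a\ell}$.

## 9. Passing to $\mathrm{PSL}$, $\mathrm{SL}$, $\mathrm{PSU}$, $\mathrm{SU}$: proof of Theorem A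

Write $\varepsilon=1$ in the linear setting ($n=\ell$) and $\varepsilon=-1$ in the unitary setting ($n=2\ell$), so $\ell^a=(q-\varepsilon)_\ell$. In both settings Sections 7 and 8 give a simple $k\bar G$-module $S$, relatively $\bar E$-projective with $\bar E\cong C_\ell\times C_\ell$, and an irreducible character $Y$ of $\bar G$ whose reduction has $S$ as a composition factor, with
$$Y(1)_\ell=|G|_\ell/\ell^{a\ell}.\tag{5}$$

**$\bar G=\mathrm{PGL}_\ell(q)$, respectively $\mathrm{PGU}_{2\ell}(q)$.** By (R1), $S$ has a vertex of order $\le\ell^2$. By (R4), $S$ and $Y$ lie in the same block, and as $|Z(G)|_\ell=\ell^a$, $|D|\ge|\bar G|_\ell/Y(1)_\ell=\ell^{a\ell-a}=\ell^{a(\ell-1)}$.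

**$\bar H=\mathrm{PSL}_\ell(q)$, respectively $\mathrm{PSU}_{2\ell}(q)$.** View $\bar H$ as the normal subgroup $HZ(G)/Z(G)$ of $\bar G$, $H=\mathrm{SL}_\ell(q)$ or $\mathrm{SU}_{2\ell}(q)$. Taking determinants, $|\bar G:\bar H|=\gcd(n,q-\varepsilon)$, whose $\ell$-part is $\ell$. Let $M$ be a simple submodule of $S|_{\bar H}$. By Clifford $S|_{\bar H}$ is semisimple, so $M\mid S|_{\bar H}$. Restricting $S\mid\operatorname{Ind}_{\bar E}^{\bar G}(S|_{\bar E})$ to $\bar H$, Mackey and Krull–Schmidt show that $M$ is relatively $({}^g\bar E\cap\bar H)$-projective for some $g\in\bar G$. So its vertex has order $\le\ell^2$. $M$ is a composition factor of the reduction of $Y|_{\bar H}$, hence of the reduction of an irreducible constituent $Y_1$ of $Y|_{\bar H}$. By Clifford $Y|_{\bar H}$ is a multiple of a sum of conjugates of $Y_1$, so $Y_1(1)\mid Y(1)$. Hence by (R4) and (5)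
$$|D|\ge|\bar H|_\ell/Y(1)_\ell=\ell^{a(\ell-1)-1}.$$

**$H=\mathrm{SL}_\ell(q)$, respectively $\mathrm{SU}_{2\ell}(q)$.** Inflate $M$ and $Y_1$ to $H$; $M$ is still a composition factor of the reduction of $Y_1$. By (R3), $M$ is relatively projective to the preimage in $H$ of a group of order $\le\ell^2$, hence by (R2) to its Sylow $\ell$-subgroup, of order $\le\ell^2|Z(H)|_\ell=\ell^3$, because $|Z(H)|=\gcd(n,q-\varepsilon)$. As $|H|_\ell=|G|_\ell/\ell^a$, we get $|D|\ge|H|_\ell/Y(1)_\ell=\ell^{a\ell-a}=\ell^{a(\ell-1)}$.

This proves Theorem A, and with the remark after it (P) fails for all six sets. $\blacksquare$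

## 10. Pairs with $\ell\nmid\gcd(n,q-\varepsilon)$: proof of Theorem C

Let $G=\mathrm{GL}_n(q)$ or $\mathrm{GU}_n(q)$, $Z=Z(G)$, $H=\mathrm{SL}_n(q)$ or $\mathrm{SU}_n(q)$, $\ell^a=(q-\varepsilon)_\ell$ with $a\ge0$, and $\ell\nmid\gcd(n,q-\varepsilon)$. The idea is to compare with $G$, where (P′) is known, at the cost of the factor $|Z_\ell|$, and to treat the case of large $Z_\ell$ separately.

**Step 1: reduction to defect groups of $G$.** As $|Z\cap H|=\gcd(n,q-\varepsilon)$, $Z_\ell\cap H=1$. So $Z_\ell\times H\trianglelefteq G$, and since $|G:H|=q-\varepsilon$, its index is prime to $\ell$.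

Let $b$ be a block of $H$ with defect group $D$. The block of $Z_\ell\times H$ over $b$ has defect group $Z_\ell\times D$. A block of $G$ covering it has a defect group $\hat D$ such that $\hat D\cap(Z_\ell\times H)$ is conjugate to $Z_\ell\times D$ (Knörr 1976; Alperin, *Local Representation Theory*, Thm 15.1), and $\hat D\le Z_\ell\times H$ since the index is prime to $\ell$. So after conjugation $\hat D=Z_\ell\times D$ and $D=\hat D\cap H$.

For $G/Z$ we use that on passing to a quotient by a central $\ell$-subgroup or a central $\ell'$-subgroup, every block of the quotient is dominated by a block whose defect groups are the preimages, respectively map isomorphically (Nagao–Tsushima, Ch. 5, §8). A defect group $\hat D$ of a block of $G$ contains $Z_\ell$ by (R5) and lies in $Z_\ell\times H$, so $\hat D=Z_\ell\times(\hat D\cap H)$. Hence a defect group of a block of $G/Z$ is the isomorphic image of some $D=\hat D\cap H$. Since $Z(H)$ is an $\ell'$-group, defect groups for $H/Z(H)$ are isomorphic images of such $D$ as well.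

So for all three types it suffices to bound $|D|$ in terms of $|Q|$, where $\hat D=Z_\ell\times D$ is a defect group of a block of $G$, $D=\hat D\cap H$, $Q\le D$ and $C_D(Q)\le Q$. Let $f\ge1$ be a nondecreasing function for (P′) of $\{\mathrm{GL}_n(q)\}$, respectively $\{\mathrm{GU}_n(q)\}$. We claim $|D|\le f(|Q|^2)$.

**Step 2: the case $\ell^a\le|Q|$.** Put $\hat Q=Z_\ell\times Q$. Then $C_{\hat D}(\hat Q)=Z_\ell\times C_D(Q)\le\hat Q$ and $|\hat Q|=\ell^a|Q|\le|Q|^2$. So $|D|\le|\hat D|\le f(|Q|^2)$.

**Step 3: the case $\ell^a>|Q|$, structure of $\hat D$.** Here $a\ge1$, so $\ell\mid q-\varepsilon$ and hence $\ell\nmid n$. By Fong–Srinivasan (Invent. Math. 69, 1982; see also Broué, Astérisque 133–134, 1986), since $\ell$ is odd and divides $q-\varepsilon$, $\hat D$ is conjugate to a Sylow $\ell$-subgroup of $C_G(s)$ for a semisimple $\ell'$-element $s$. We may conjugate, as $H$ is normal in $G$. Now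
$$C_G(s)\cong\prod_i\mathrm{GL}^{\varepsilon_i}_{m_i}(q^{d_i}),\qquad\sum_im_id_i=n,\qquad\varepsilon_iq^{d_i}=(\varepsilon q)^{d_i},$$
where $\mathrm{GL}^+=\mathrm{GL}$ and $\mathrm{GL}^-=\mathrm{GU}$. Since $\varepsilon q\equiv1\bmod\ell$, $\ell\mid q^{d_i}-\varepsilon_i$, and by (1), $N_i:=(q^{d_i}-\varepsilon_i)_\ell=\ell^{a+v(d_i)}$. By (1) again, $|\mathrm{GL}^{\varepsilon_i}_{m_i}(q^{d_i})|_\ell=\prod_{j\le m_i}N_ij_\ell=N_i^{m_i}(m_i!)_\ell$, which is the order of the group of monomial matrices $C_{N_i}\wr P_{m_i}$, $P_m$ a Sylow $\ell$-subgroup of $S_m$. So $\hat D=\prod_iC_{N_i}\wr P_{m_i}$.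

Each of the $m_i$ coordinates of the $i$-th factor corresponds to a subspace of dimension $d_i$ of the natural module of $G$, on which $C_{N_i}$ acts. $C_{N_i}$ contains all scalars $x\in Z_\ell$ of this subspace. In the unitary case with $d_i$ even, the subspace is a sum of two totally isotropic pieces on which $x$ acts as $x$ and as $x^{-q}=x$.

**Step 4: the case $\ell^a>|Q|$, counting centralizing scalars.** Let $\Omega$ be the set of all $\sum m_i$ coordinates and $c$ the number of $Q$-orbits on $\Omega$. For $(x_\omega)\in(Z_\ell)^c$, the element of $\hat D$ acting as the scalar $x_\omega$ on the sum of the coordinate subspaces in the orbit $\omega$ centralizes $Q$. Those of determinant $1$ lie in $C_D(Q)\le Q$. The determinants lie in a group of order $\ell^a$, so there are at least $\ell^{a(c-1)}$ of them. From $\ell^{a(c-1)}\le|Q|<\ell^a$ we get $c=1$. So there is a single $i$, $m=m_1$ is a power of $\ell$, being the size of an orbit of an $\ell$-group, and $n=md$. As $\ell\nmid n$, $m=1$ and $v(d)=0$. Hence $|\hat D|=\ell^a=|Z_\ell|$ and $D=1$, so the claim holds. $\blacksquare$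

As a sanity check take $\mathrm{SL}_2(q)$ with $\ell\mid q-1$ and $s=1$: $\hat D=C_{\ell^a}\times C_{\ell^a}$ and $D=\{\operatorname{diag}(x,x^{-1})\}\cong C_{\ell^a}$ is abelian, so $C_D(Q)\le Q$ forces $Q=D$. In agreement with Step 4, $c=2$ and $|Q|\ge\ell^{a}$.

## 11. Exact vertices and minimal orders: proof of Theorem B

**Step 1: central $\ell$-subgroups.** We show: *if $N$ is a central $\ell$-subgroup of $X$ and $M$ is a simple $kX$-module, then $N$ acts trivially on $M$, every vertex $Q$ of $M$ contains $N$, and $Q/N$ is a vertex of $M$ over $X/N$.* The first statement is clear, since $N$ acts by scalars of $\ell$-power order in $k^*$. For the second, choose $D$ by Knörr's theorem with $Q\le D$, $C_D(Q)\le Q$. By (R5) $N\le D$, and $N$ is central, so $N\le C_D(Q)\le Q$. The third follows from (R3): for subgroups $Q'\ge N$, relative $Q'$-projectivity over $X$ and relative $Q'/N$-projectivity over $X/N$ are equivalent, so minimality passes to $Q/N$.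

**Step 2: the projective groups, $a\ge2$.** In Theorem A all $|D|\ge\ell^{2(\ell-1)-1}>\ell$. For $\bar G$, the vertex of $S$ is conjugate to a subgroup of $\bar E\cong C_\ell^2$. If it were conjugate to a proper subgroup, its order would be at most $\ell$ and Observation 1 would give $|D|\le\ell$, a contradiction. So it is conjugate to $\bar E$. For $\bar H$, the vertex of $M$ is conjugate to a subgroup of some ${}^g\bar E\cap\bar H$, and the same argument shows that its order is $\ell^2$. So ${}^g\bar E\le\bar H$ is a vertex of $M$. Replacing $M$ by the $\bar G$-conjugate $g^{-1}M\le S$, we may assume that the vertex is $\bar E$, and $\bar E\le\bar H$.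

**Step 3: order of the vertex over $H$.** Let $\hat E$ be the preimage of $\bar E$ in $G$. As $\hat E/Z(G)$ is abelian, $\hat E$ is nilpotent; let $Q_G$ be its Sylow $\ell$-subgroup, $|Q_G|=\ell^{2+a}$. In the unitary setting $Q_G=Q_L$ with $Q_L$ from Section 8, Step 6, since $Q_L\le\hat E$ has this order. In the linear setting put $Q_L:=Q_G$. Then $\tilde Q=Q_L\cap H$ is the Sylow $\ell$-subgroup of $\hat E\cap H$, the preimage of $\bar E$ in $H$. So $|\tilde Q|=\ell^2|Z(H)|_\ell=\ell^3$, and $M$ is relatively $\tilde Q$-projective over $H$ by (R3) and (R2).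

Let $Q\le\tilde Q$ be a vertex of $M$ over $H$. By Step 1, $Q\ge Z(H)_\ell$. $M$ is relatively $QZ(H)$-projective, hence over $\bar H$ relatively $QZ(H)/Z(H)$-projective. Vertices of $M$ over $\bar H$ have order $\ell^2$, so $|Q/Z(H)_\ell|=|QZ(H)/Z(H)|\ge\ell^2$ and $|Q|\ge\ell^3$. So $Q=\tilde Q$.

**Step 4: $\tilde Q$ is extraspecial.** As $\tilde Q\cap Z(G)_\ell=Z(H)_\ell$ has order $\ell$, $|\tilde QZ(G)_\ell|=\ell^{3+a-1}=|Q_L|$, so $Q_L=\tilde QZ(G)_\ell$. By Proposition 4, $Q_L=\langle y,d\rangle Z(L)_\ell$, with $y,d$ in the $\ell$-group $T_\ell\langle w\rangle\le L=\mathrm{GL}_\ell(r)$. Indeed the right side is an $\ell$-subgroup of the preimage of $E$ in $L$, contains $Z(L)_\ell$ and maps onto $E$, so it is a Sylow $\ell$-subgroup of that preimage, and the preimage is nilpotent, so this Sylow subgroup is unique. $Q_L$ is nonabelian: with $y=tw'$, $t$ commutes with $d$ and $[w',d]$ is a nontrivial scalar of $L$, so $[y,d]$ is a nontrivial scalar. As $Z(G)_\ell$ is central, $\tilde Q$ is nonabelian of order $\ell^3$, that is, extraspecial.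

**Step 5: $\tilde Q$ has exponent $\ell$.** Let $h\in\tilde Q$ lie outside the diagonal torus of $L$. Then $h=t'w^i$ with $t'\in T_\ell$ and $\ell\nmid i$. The $\ell$-th power of $h$ is the product of the $\ell$ cyclic shifts of $t'$, the scalar $\det t'$. An $\ell$-cycle is even, so $\det w=1$ and $h^\ell=\det_L(h)$. In the linear case $\det_L(h)=1$ because $h\in H$. In the unitary case $1=\det_G(h)=\det_L(h)^{1-q}$, where $\det_L(h)$ is an $\ell$-element and $1-q\equiv2\pmod\ell$ is prime to $\ell$; so $\det_L(h)=1$. Hence $h^\ell=1$.

The intersection of $\tilde Q$ with the torus is abelian, hence a proper subgroup, and the elements $h$ form its complement. So they generate $\tilde Q$. Since $\tilde Q$ has class $2$ with commutator subgroup of order $\ell$, and $\ell$ is odd, $(xx')^\ell=x^\ell x'^\ell[x',x]^{\ell(\ell-1)/2}=x^\ell x'^\ell$. So $x\mapsto x^\ell$ is a homomorphism on $\tilde Q$, trivial on generators, and $\tilde Q$ has exponent $\ell$.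

**Step 6: minimality.** By Observation 1, $|Q|\le\ell$ implies $|D|=|Q|$, for any finite group. By Step 2 with $a\to\infty$, $|D|$ is unbounded for $|Q|=\ell^2$ in the four projective families. So $\ell^2$ is the smallest such order there.

Now let $H=\mathrm{SL}_n(q)$ or $\mathrm{SU}_n(q)$, with arbitrary $n$ and $q$ ($\ell\nmid q$), and let $|Q|\le\ell^2$. If $N=Z(H)_\ell\ne1$, then by Step 1 $Q/N$ is a vertex over $H/N$, of order $\le\ell$. By Observation 1 it is a defect group of the block of $H/N$ containing the module. By the correspondence of defect groups for central $\ell$-subgroups (Section 10, Step 1), $|D/N|=|Q/N|$, so $|D|=|Q|$. If $Z(H)_\ell=1$, that is, $\ell\nmid\gcd(n,q-\varepsilon)$, then Theorem C bounds $|D|$ by a function of $|Q|$. So $|D|$ is bounded for $|Q|\le\ell^2$, while by Theorem A and Steps 3–5 it is unbounded for $|Q|=\ell^3$. $\blacksquare$
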